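\title{A series in Hilbert space whose sum range is not Borel}

\begin{abstract}
The sum range of a sequence in a topological vector space is the set of sums of its convergent rearrangements. In a separable Hilbert space it is always an analytic set. We show that it need not be Borel: in every infinite-dimensional separable real Hilbert space, every nonempty analytic subset of the Cantor space is the preimage of a sum range under a continuous injection, so that a sum range can be $\boldsymbol\Sigma^1_1$-complete. The terms of the series are pieces of constant vectors, cut along independent partitions that are indexed by the tree of finite sequences of integers. A convergent rearrangement is forced to select finitely many infinite branches of the tree, and its sum records them. We compute the sum range of this series exactly.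
\end{abstract}

\section{Sum ranges and their complexity}\label{sec:intro}

Let $X$ be a topological vector space over $\mathbb R$ and let $\mathbf x=(x_n)_{n\in\mathbb N}$ be a sequence in $X$. The \emph{sum range} $\operatorname{SR}[\mathbf x;X]$ is the set of all $s\in X$ for which there is a bijection $\pi:\mathbb N\to\mathbb N$ such that the partial sums $\sum_{k=1}^n x_{\pi(k)}$ converge to $s$ in $X$. It measures how much the sum of a series depends on the order of its terms.

On the real line there are three cases. If $\sum|x_n|<\infty$, the sum range is one point. If $x_n\to0$ and both the positive terms and the negative terms have divergent sums, then every $s\in\mathbb R$ is attained by the greedy rule: take the first unused nonnegative term when the current partial sum is at most $s$, and the first unused negative term otherwise. In the remaining cases either the terms do not tend to $0$, or exactly one of the two sums diverges and the partial sums of every rearrangement tend to $\pm\infty$; the sum range is empty.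

In an infinite-dimensional separable Hilbert space the sum range is known not to be closed in general, and it is known to be always analytic. We recall what this means. A \emph{Polish space} is a separable completely metrizable space; with $\omega=\{0,1,2,\dots\}$, the basic examples are the Cantor space $2^\omega$ and the Baire space $\omega^\omega$, with the product of the discrete topologies. The \emph{Borel sets} form the $\sigma$-algebra generated by the open sets. A subset of a Polish space $Y$ is \emph{analytic}, or $\boldsymbol\Sigma^1_1$, if it is the projection to $Y$ of a Borel subset of $Y\times Z$ for some Polish space $Z$. A set $B\subseteq Y$ is \emph{$\boldsymbol\Sigma^1_1$-hard} if for every Polish space $Z$ with a basis of clopen sets and every analytic $C\subseteq Z$ there is a continuous $f:Z\to Y$ with $C=f^{-1}(B)$; it is \emph{$\boldsymbol\Sigma^1_1$-complete} if it is also analytic. We use three textbook facts.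
\begin{itemize}
\item[(A1)] Every analytic subset of $Y$ is the projection of a closed subset of $Y\times\omega^\omega$.
\item[(A2)] (Suslin) There is an analytic subset of $2^\omega$ that is not Borel.
\item[(A3)] There is a $\boldsymbol\Sigma^1_1$-complete subset of $2^\omega$.
\end{itemize}
For a sequence $\mathbf x$ in a separable Hilbert space $X$, let $G\subseteq X\times\mathbb N^{\mathbb N}$ be the set of pairs $(s,\pi)$ such that $\pi$ is a bijection and
$$\forall r\ \exists N\ \forall n\ge N:\quad \Bigl\|\sum_{k\le n}x_{\pi(k)}-s\Bigr\|\le \frac1r .$$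
The innermost condition is closed, all quantifiers are countable, and being a bijection is also expressed by countable quantifiers over clopen conditions. So $G$ is Borel, and its projection $\operatorname{SR}[\mathbf x;X]$ is analytic. The following question is posed in \cite{problem}.

\begin{quote}
\emph{Is $\operatorname{SR}[\mathbf x;X]$ a Borel subset of $X$ for every infinite-dimensional separable Hilbert space $X$ and every sequence $\mathbf x$ in $X$?}
\end{quote}

The only obstacle is the quantifier ``there is a permutation''. On the line it is harmless, because the greedy rule produces the permutation from $s$. In general, if there were a Borel map $s\mapsto\pi_s$ on $X$ with $(s,\pi_s)\in G$ for all $s$ in the sum range, then the sum range would be the preimage of $G$ under $s\mapsto(s,\pi_s)$, hence Borel. Since a rearrangement is built one term at a time, one may well guess that such a rule exists. It does not: finding a rearrangement with a given sum can be as hard as finding an infinite branch with a given label in an infinitely branching tree.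

\begin{theorem}\label{thm:main}
Let $X$ be an infinite-dimensional separable real Hilbert space and let $A\subseteq2^\omega$ be nonempty and analytic. There are a sequence $\mathbf x$ in $X$ and a continuous injection $\alpha\mapsto s_\alpha$ of $2^\omega$ into $X$ such that
$$s_\alpha\in\operatorname{SR}[\mathbf x;X]\iff\alpha\in A .$$
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] In every infinite-dimensional separable real Hilbert space there is a sequence whose sum range is not Borel; it can be chosen so that the sum range is $\boldsymbol\Sigma^1_1$-complete.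
\item[(b)] Let $E$ be a Hausdorff topological vector space with a subspace linearly homeomorphic to $\ell_2$, for instance $L_p[0,1]$ with $0<p<\infty$, or $C[0,1]$. Then some sequence in $E$ has a sum range that is not Borel in $E$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Continuous preimages of Borel sets are Borel. So if $A$ is as in (A2), the sum range given by Theorem~\ref{thm:main} is not Borel. If $A$ is as in (A3) and $C=f^{-1}(A)$ with $f$ continuous, then $C$ is the preimage of the sum range under $z\mapsto s_{f(z)}$. Hence the sum range is $\boldsymbol\Sigma^1_1$-hard, and it is analytic. By (A2), a hard set is not Borel.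

(b) Let $X\subseteq E$ be the subspace and $\mathbf x$ a sequence in $X$ whose sum range in $X$ is not Borel. If the partial sums of a rearrangement converge in $E$ to $e$, they form a Cauchy sequence in $X$, which converges to some $s\in X$ by completeness, and $e=s$ because $E$ is Hausdorff. So the sum ranges in $E$ and in $X$ coincide. If this set were Borel in $E$, it would be Borel in $X$, the inclusion being continuous. For $L_p[0,1]$ take the closed span of the Rademacher functions $r_j$: by Khinchin's inequality, $(\int|\sum c_jr_j|^p)^{1/p}$ lies between two constant multiples of $(\sum c_j^2)^{1/2}$. For $C[0,1]$ use the standard fact that it contains an isometric copy of every separable Banach space.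
\end{proof}

Thus the question has a negative answer, and ``analytic'' is the best general descriptive bound for sum ranges.

Section~\ref{sec:chain} shows the mechanism on a scalar series with exactly two sums. Section~\ref{sec:tree} spreads this series over a tree and states the exact form of the sum range (Theorem~\ref{thm:full}). Sections~\ref{sec:book} and~\ref{sec:charges} show that a convergent rearrangement selects finitely many branches, which proves Theorem~\ref{thm:main}. Section~\ref{sec:const} completes the proof of Theorem~\ref{thm:full}.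

\section{A series with exactly two sums}\label{sec:chain}

The series $1-1+1-1+\cdots$ has two bracketings, with sums $1$ and $0$, but its terms do not tend to $0$. If each $\pm1$ is cut into small numbers, the terms tend to $0$, but the sum range becomes the whole line. In $L_2$ there is another way to cut: write the constant $1$ as a sum of indicators of small sets. The terms are then small in norm, while all partial sums take only integer values.

\subsection*{Product spaces}
Let $J$ be a countable set and $M_j\ge2$ $(j\in J)$ integers. Let $\Omega=\prod_{j\in J}\{0,\dots,M_j-1\}$ carry the product $\mathbb P$ of the uniform measures, let $t_j$ be the coordinates, and put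
$$a_{j,m}=\mathbf 1_{\{t_j=m\}},\qquad\text{so that}\quad \sum_{m<M_j}a_{j,m}=1,\quad \|a_{j,m}\|=M_j^{-1/2}.$$
Here $\|\cdot\|$ is the norm of $L_2(\Omega)$, and $\mathbb E$ is the expectation. Functions of disjoint sets of coordinates are independent, and functions of finitely many coordinates are dense in $L_2(\Omega)$. Averaging over $t_j$ is an orthogonal projection $\mathbb E_j$ of $L_2(\Omega)$; its range $H_j$ is the closed subspace of functions that do not depend on $t_j$. Integrality enters through the inequality $|t|\le t^2$ for $t\in\mathbb Z$: for an integer-valued $W$,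
\begin{equation}\label{eq:int}
\mathbb P(W\ne0)\le\mathbb E|W|\le\mathbb E|W|^2 .
\end{equation}

\begin{lemma}\label{lem:tail}
If $g\in H_j$ for every $j\in J$, then $g$ is constant.
\end{lemma}

\begin{proof}
Let $\phi$ be a function of the coordinates in a finite set $F$. The operator $\mathbb E_F=\prod_{j\in F}\mathbb E_j$ is self-adjoint, fixes $g$, and sends $\phi$ to the constant $\mathbb E\phi$. So $\langle g,\phi\rangle=\langle g,\mathbb E_F\phi\rangle=\mathbb Eg\,\mathbb E\phi$, that is, $g-\mathbb Eg\perp\phi$. Such $\phi$ are dense.
\end{proof}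

\subsection*{The series}
Take $J=\omega$ and $M_s\to\infty$. Cut the $s$-th term $+1$ along the coordinate $t_s$. The term $-1$ between the $(s-1)$-th and the $s$-th $+1$ has to cancel either neighbor piece by piece, so cut it along both coordinates:
$$\mathcal P_s=(a_{s,m})_{m<M_s}\quad(s\ge0),\qquad \mathcal Q_s=(-a_{s-1,l}\,a_{s,m})_{l<M_{s-1},\,m<M_s}\quad(s\ge1).$$

\begin{proposition}\label{prop:chain}
The sequence formed by all terms of all $\mathcal P_s$ and $\mathcal Q_s$ has sum range $\{0,1\}$ in $L_2(\Omega)$.
\end{proposition}

\emph{The sums $1$ and $0$ occur.} List $\mathcal P_0$, and then, for $s=1,2,\dots$ and each $m<M_s$, list $a_{s,m}$ followed by the terms $-a_{s-1,l}a_{s,m}$, $l=0,1,\dots$. After $\mathcal P_0$ the partial sums have the form $1+a_{s,m}\mathbf 1_{\{t_{s-1}\ge l\}}$, within $M_s^{-1/2}$ of $1$. Alternatively, for $s=1,2,\dots$ and each $l<M_{s-1}$, list $a_{s-1,l}$ followed by the terms $-a_{s-1,l}a_{s,m}$, $m=0,1,\dots$. The partial sums have the form $a_{s-1,l}\mathbf 1_{\{t_s\ge m\}}$, of norm at most $M_{s-1}^{-1/2}$.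

\emph{Every sum is an integer constant.} Fix a rearrangement whose partial sums $S^n$ converge to $g$. Let $P^n_s$ and $-Q^n_s$ be the sums of the terms of $\mathcal P_s$ and of $\mathcal Q_s$ among the first $n$ terms. The functions $P^n_s$ and $Q^n_s$ take values in $\{0,1\}$, are nondecreasing in $n$, and equal $1$ for large $n$. For $s\ge1$ split the series at $\mathcal Q_s$:
$$S^n=R^n_s+U^n_s-Q^n_s,\qquad R^n_s=\sum_{r<s}P^n_r-\sum_{1\le r<s}Q^n_r,\qquad U^n_s=\sum_{r\ge s}P^n_r-\sum_{r>s}Q^n_r .$$
The head $R^n_s$ depends only on $t_0,\dots,t_{s-1}$, the tail $U^n_s$ only on $t_s,t_{s+1},\dots$, and $Q^n_s$ is the only link between the two. For large $n$ we have $R^n_s=s-(s-1)=1$ and $Q^n_s=1$, so $S^n=U^n_s\in H_j$ for $j<s$. As $s$ is arbitrary, $g$ is a constant $c$ by Lemma~\ref{lem:tail}. Since $\|S^n-c\|\ge\operatorname{dist}(c,\mathbb Z)$, the constant is an integer.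

\emph{What excludes $c=2$ or $c=-1$?} Take $s$ so large that the tail is untouched until $S^n$ is already close to $c$. From then on $\mathbb EU^n_s$ moves from $0$ to $c$ in small steps. Whenever it is far from the integers, the integer-valued function $U^n_s$ is far from constant. The head is independent of it and cannot compensate its fluctuation; only $Q^n_s$ can. So $Q^n_s$ is close to $U^n_s$ minus an integer, and $\mathbb EQ^n_s$ is close to the fractional part of $\mathbb EU^n_s$. But $\mathbb EQ^n_s$ never decreases, so $\mathbb EU^n_s$ can cross only one unit interval, and only upward. The next two lemmas make this precise. In both, $y$ and $z$ are the coordinates of a product $\Omega'\times\Omega''$ of two probability spaces, and all functions are bounded and measurable.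

\begin{lemma}\label{lem:frac}
Let $R(y)$ and $U(z)$ be integer-valued, let $Q(y,z)\in\{0,1\}$, and assume $\mathbb E|R+U-Q|^2\le0.01$. If $u=\mathbb EU\in[r+0.2,\,r+0.8]$ with $r\in\mathbb Z$, then $|\mathbb EQ-(u-r)|\le0.07$.
\end{lemma}

\begin{proof}
Let $h(y)=\mathbb E_z|R(y)+U(z)-Q(y,z)|^2$, so that $\mathbb Eh\le0.01$. By \eqref{eq:int}, for every $y$,
\begin{equation}\label{eq:h}
\mathbb P_z\bigl(R(y)+U\ne Q(y,\cdot)\bigr)\le h(y),\qquad |R(y)+u-\mathbb E_zQ(y,\cdot)|\le h(y).
\end{equation}
First we show that $U$ takes both values $r$ and $r+1$ with substantial probability. Pick $y_0$ with $h(y_0)\le0.01$, and put $m=-R(y_0)$, $\varphi=Q(y_0,\cdot)$, $p=\mathbb E\varphi\in[0,1]$. By \eqref{eq:h}, $|u-m-p|\le0.01$. Hence $m\in[r-0.81,\,r+0.81]$, so $m=r$, and then $p\in[0.19,0.81]$. Since $U=r+\varphi$ outside a set of measure at most $0.01$,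
$$\mathbb P(U=r+1)\ge p-0.01\ge0.18,\qquad \mathbb P(U=r)\ge1-p-0.01\ge0.18 .$$
Now let $y$ satisfy $h(y)<0.18$. By the first inequality in \eqref{eq:h} there are $z,z'$ with $U(z)=r$, $U(z')=r+1$ at which $R(y)+U=Q(y,\cdot)\in\{0,1\}$. So $R(y)+r$ and $R(y)+r+1$ both lie in $\{0,1\}$, which forces $R(y)=-r$, and the second inequality gives $|\mathbb E_zQ(y,\cdot)-(u-r)|\le h(y)$. For the other $y$ this difference is at most $1$, and $\mathbb P(h\ge0.18)\le0.01/0.18<0.056$. Integrating over $y$ gives $|\mathbb EQ-(u-r)|\le0.01+0.056<0.07$.
\end{proof}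

The lemma fails if $R$ may depend on $z$: take $R=-U$, $Q=0$, and $U$ uniform on $\{0,1\}$.

\begin{lemma}\label{lem:cross}
For $n\ge n_0$ let $R^n(y)$, $U^n(z)$ be integer-valued and $Q^n(y,z)\in\{0,1\}$, with $\mathbb E|R^n+U^n-Q^n|^2\le0.01$. Put $u^n=\mathbb EU^n$. Assume that $\mathbb EQ^n$ is nondecreasing in $n$, that $u^{n_0}=0$, and that $|u^n-u^{n-1}|\le0.04$ for $n>n_0$. Then $-\frac34<u^n<\frac54$ for all $n\ge n_0$.
\end{lemma}

\begin{proof}
Suppose some $u^n$ is at least $1.25$. At the first $n$ with $u^n\ge0.75$ we have $u^n\in[0.75,0.79]$, and Lemma~\ref{lem:frac} with $r=0$ gives $\mathbb EQ^n\ge0.68$. At the first $n'$ with $u^{n'}\ge1.25$, which is later, $u^{n'}\in[1.25,1.29]$, and $r=1$ gives $\mathbb EQ^{n'}\le0.36$. This contradicts monotonicity.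

Suppose some $u^n$ is at most $-0.75$. At the first $n$ with $u^n\le-0.25$ we have $u^n+1\in[0.71,0.75]$, and $r=-1$ gives $\mathbb EQ^n\ge0.64$. At the first $n'$ with $u^{n'}\le-0.75$, which is later, $u^{n'}+1\in[0.21,0.25]$, and $r=-1$ gives $\mathbb EQ^{n'}\le0.32$. This is again a contradiction.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:chain}]
Choose $n_0$ with $\|S^n-c\|\le0.1$ for $n\ge n_0$, and $s\ge1$ larger than all indices of families met in the first $n_0$ steps, so that $U^{n_0}_s=0$. The function $f_n=|S^n-S^{n-1}|$ is an indicator with $\|f_n\|\le0.2$ for $n>n_0$. Hence $\mathbb Ef_n=\|f_n\|^2\le0.04$, and $U^n_s-U^{n-1}_s$ is $0$ or $\pm f_n$. Lemma~\ref{lem:cross} applies to $R^n_s-c$, $U^n_s$, $Q^n_s$. Since $\mathbb EU^n_s=\mathbb ES^n$ for large $n$, we get $c\in[-\frac34,\frac54]$, so $c\in\{0,1\}$.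
\end{proof}

\begin{remark}
Independence of the partitions cannot be replaced by nesting. On $[0,1)$ let $\mathcal P_s$ consist of the indicators $\mathbf 1_I$ of the dyadic intervals of length $2^{-s}$, and $\mathcal Q_s$ $(s\ge1)$ of their negatives. List $\mathcal P_0$ and $\mathcal P_1$, and then, for $s\ge1$, each $-\mathbf 1_I$ of $\mathcal Q_s$ followed by the two halves of $I$ from $\mathcal P_{s+1}$. The sum is $2$.
\end{remark}

\section{The series on a tree}\label{sec:tree}

The series of Section~\ref{sec:chain} offers one binary choice. To offer the choice of a point of an analytic set, we first describe such a point as the label of a branch.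

Let $\omega^{<\omega}$ be the set of finite sequences in $\omega$, called \emph{nodes}. We write $|\sigma|$ for the length of $\sigma$, $\sigma i$ for $\sigma$ followed by $i$ (a \emph{child} of $\sigma$), $\sigma^-$ for $\sigma\ne\emptyset$ with its last entry removed (the \emph{parent}), $\sigma\subseteq\tau$ if $\tau$ extends $\sigma$, and $\beta|s$ for the initial segment of length $s$. Elements of $\omega^\omega$ are \emph{branches}.

\begin{lemma}\label{lem:code}
Let $A\subseteq2^\omega$ be nonempty and analytic. There is $\xi:\omega^{<\omega}\setminus\{\emptyset\}\to\{0,1\}$ with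
\begin{equation}\label{eq:code}
A=\{\alpha\in2^\omega:\ \exists\beta\in\omega^\omega\ \forall j\ \ \alpha_j=\xi(\beta|(j+1))\}.
\end{equation}
\end{lemma}

\begin{proof}
By (A1), $A$ is the projection of a closed set $F\subseteq2^\omega\times\omega^\omega$, and $F\neq\emptyset$. Let $T=\{(\alpha|n,\gamma|n):(\alpha,\gamma)\in F,\ n\in\omega\}$. Every element of $T$ of length $n$ has at least one and at most countably many extensions in $T$ of length $n+1$. Since $F$ is closed, $(\alpha,\gamma)\in F$ if and only if $(\alpha|n,\gamma|n)\in T$ for all $n$. Define $\theta:\omega^{<\omega}\to T$ recursively: $\theta(\emptyset)=(\emptyset,\emptyset)$, and $i\mapsto\theta(\sigma i)$ is a surjection of $\omega$ onto the set of extensions of $\theta(\sigma)$ in $T$ of length $|\sigma|+1$. For a branch $\beta$, the pairs $\theta(\beta|n)$ are the initial segments of a point $(\alpha,\gamma)\in F$. Every point of $F$ arises in this way: choose $\beta_0,\beta_1,\dots$ successively with $\theta(\beta|(n+1))=(\alpha|(n+1),\gamma|(n+1))$. Let $\xi(\sigma)$ be the last entry of the first component of $\theta(\sigma)$;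 then $\alpha_j=\xi(\beta|(j+1))$.
\end{proof}

Infinite branching is needed here: the map $\beta\mapsto(\xi(\beta|(j+1)))_j$ is continuous, so the branches of a finitely branching tree, which form a compact space, code only a compact set.

Now give every node $\sigma$ a positive family $\mathcal P_\sigma$, and every node $\rho\ne\emptyset$ a negative family $\mathcal Q_\rho$ that can cancel either $\mathcal P_\rho$ or $\mathcal P_{\rho^-}$. If $\mathcal P_\emptyset$ is canceled by the negative family of a child, then the positive family of that child has lost its partner and must be canceled by the negative family of one of its own children, and so on along a branch. In the scalar series all branches would give the sum $0$. To record the branch we replace the scalar $1$ at $\sigma$ by a vector $w_\sigma$ that stores the labels read on the way to $\sigma$.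

\subsection*{Construction}
Fix $A$ and $\xi$ as in Lemma~\ref{lem:code}. Take $J=\omega^{<\omega}$ and integers $M_\sigma\ge2$ such that each value is taken by only finitely many $\sigma$ (for instance, enumerate the nodes by $2,3,\dots$). Let $\Omega$, $t_\sigma$, $a_{\sigma,m}$ be as in Section~\ref{sec:chain}. Let $e_*,e_0,e_1,\dots$ be an orthonormal basis of $\ell_2$ and
$$X=L_2(\Omega;\ell_2)=\Bigl\{h=h_*e_*+\sum_jh_je_j:\ h_*,h_j\in L_2(\Omega),\ \|h\|^2=\|h_*\|^2+\sum_j\|h_j\|^2<\infty\Bigr\},$$
so that $\|h\|^2=\mathbb E\|h(t)\|^2_{\ell_2}$. All infinite-dimensional separable real Hilbert spaces are linearly isometric, and a linear isometry carries sum ranges to sum ranges, so it suffices to treat this $X$. Vectors of $\ell_2$ are regarded as constant functions. Put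
$$w_\sigma=e_*+\sum_{j<|\sigma|}2^{-j}\xi(\sigma|(j+1))\,e_j .$$
Then $w_\emptyset=e_*$, $1\le\|w_\sigma\|\le2$ because $1+\sum_j4^{-j}<4$, and $\|w_{\sigma i}-w_\sigma\|\le2^{-|\sigma|}$. The sequence $\mathbf x$ is any enumeration of the terms
$$p_{\sigma,m}=a_{\sigma,m}\,w_\sigma\quad(m<M_\sigma),\qquad q_{\sigma,l,m}=-a_{\sigma^-,l}\,a_{\sigma,m}\,w_\sigma\quad(\sigma\ne\emptyset,\ l<M_{\sigma^-},\ m<M_\sigma).$$
The family $\mathcal P_\sigma$ of all $p_{\sigma,m}$ has sum $w_\sigma$, and the family $\mathcal Q_\sigma$ of all $q_{\sigma,l,m}$ has sum $-w_\sigma$. For $\beta\in\omega^\omega$ and $\alpha\in2^\omega$ put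
$$b(\beta)=\sum_j2^{-j}\xi(\beta|(j+1))\,e_j=\lim_{s\to\infty}w_{\beta|s}-e_*,\qquad s_\alpha=-\sum_j2^{-j}\alpha_je_j .$$
The map $\alpha\mapsto s_\alpha$ is injective, and it is continuous because $\|s_\alpha-s_{\alpha'}\|^2\le\sum_{j\ge n}4^{-j}$ when $\alpha|n=\alpha'|n$. By \eqref{eq:code},
\begin{equation}\label{eq:bs}
\{-b(\beta):\beta\in\omega^\omega\}=\{s_\alpha:\alpha\in A\}.
\end{equation}

Finitely many terms may be listed first in any order, and this allows more than one branch. For example, list $\mathcal P_\emptyset$ and the negative families of two of its children; then both children have lost their partners, and each starts a branch. This is all the freedom there is.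

\begin{theorem}\label{thm:full}
For this sequence,
$$\operatorname{SR}[\mathbf x;X]=\Bigl\{(1-k)e_*-\sum_{i=1}^kb(\beta_i):\ k\ge0,\ \beta_1,\dots,\beta_k\in\omega^\omega\text{ distinct}\Bigr\}.$$
Consequently $\operatorname{SR}[\mathbf x;X]\cap\{h:\langle h,e_*\rangle=0\}=\{s_\alpha:\alpha\in A\}$: every nonempty analytic subset of the Cantor space is homeomorphic to the intersection of some sum range in $X$ with a closed hyperplane.
\end{theorem}

\begin{proposition}\label{prop:attain}
For $k\ge0$ and distinct branches $\beta_1,\dots,\beta_k$, the vector $(1-k)e_*-\sum_{i\le k}b(\beta_i)$ belongs to $\operatorname{SR}[\mathbf x;X]$.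
\end{proposition}

\begin{proof}
For $\rho\ne\emptyset$ with parent $\nu=\rho^-$ define two ordered blocks.
\begin{itemize}
\item $\mathcal E_\rho=\mathcal P_\rho\cup\mathcal Q_\rho$: for $m=0,\dots,M_\rho-1$ list $p_{\rho,m}$ and then $q_{\rho,l,m}$, $l=0,1,\dots$. The sum is $0$. The partial sums have the form $a_{\rho,m}\mathbf 1_{\{t_\nu\ge l\}}w_\rho$, of norm at most $2M_\rho^{-1/2}$.
\item $\mathcal D_\rho=\mathcal P_\nu\cup\mathcal Q_\rho$: for $l=0,\dots,M_\nu-1$ list $p_{\nu,l}$ and then $q_{\rho,l,m}$, $m=0,1,\dots$. The sum is $w_\nu-w_\rho$. The partial sums have the form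
$$\mathbf 1_{\{t_\nu<l\}}(w_\nu-w_\rho)+a_{\nu,l}\bigl(w_\nu-\mathbf 1_{\{t_\rho<m\}}w_\rho\bigr).$$
The first summand has norm at most $2^{-|\nu|}$. The second is supported on $\{t_\nu=l\}$, where its values are $w_\nu$ and $w_\nu-w_\rho$, so its norm is at most $2M_\nu^{-1/2}$.
\end{itemize}
If $k=0$, list $\mathcal P_\emptyset$ and then all blocks $\mathcal E_\rho$. If $k\ge1$, let $\Lambda$ be the set of initial segments of the $\beta_i$ and choose $L\ge1$ such that the nodes $\beta_i|L$ are distinct. List first all $\mathcal P_\sigma$ with $\sigma\in\Lambda$, $|\sigma|<L$, and all $\mathcal Q_\sigma$ with $\sigma\in\Lambda$, $1\le|\sigma|\le L$; after cancellation their sum is $w_\emptyset-\sum_iw_{\beta_i|L}$. Then list, in any order, the blocks $\mathcal D_\rho$ with $\rho\in\Lambda$, $|\rho|>L$, and $\mathcal E_\rho$ with $\rho\notin\Lambda$. A node $\nu\in\Lambda$ with $|\nu|\ge L$ lies on exactly one $\beta_i$, so it has exactly one child in $\Lambda$. Hence every term is listed exactly once.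

The block sums are absolutely summable, since the blocks $\mathcal D_\rho$ with $|\rho^-|=s$ contribute at most $k2^{-s}$. Their total is $e_*$ for $k=0$, and for $k\ge1$ it is
$$w_\emptyset-\sum_iw_{\beta_i|L}+\sum_i\sum_{s\ge L}\bigl(w_{\beta_i|s}-w_{\beta_i|(s+1)}\bigr)=e_*-\sum_i\bigl(e_*+b(\beta_i)\bigr).$$
The bounds on the partial sums inside the blocks tend to $0$ along the list: each value of $M_\sigma$ is taken finitely often, the blocks $\mathcal D_\rho$ in the list have distinct parents $\rho^-$, and only $k$ of these have a given length. So the series converges to the total.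
\end{proof}

This proof is the only place where the growth of $M_\sigma$ and the summability of the weights $2^{-j}$ along a branch are used to control a rearrangement. If infinitely many $M_\sigma$ had the same value, the terms would not tend to $0$, since $\|p_{\sigma,m}\|\ge M_\sigma^{-1/2}$, and the sum range would be empty.

\section{Cones and independent integer summands}\label{sec:book}

From now on we fix a rearrangement of $\mathbf x$ whose partial sums converge in $X$ to $h=h_*e_*+\sum_jh_je_j$. A term is \emph{used at time $n$} if it is among the first $n$ terms.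

\subsection*{Bookkeeping}
Let $P^n_\sigma=\sum a_{\sigma,m}$ over the $p_{\sigma,m}$ used at time $n$, and $Q^n_\sigma=\sum a_{\sigma^-,l}a_{\sigma,m}$ over the $q_{\sigma,l,m}$ used at time $n$. These functions take values in $\{0,1\}$, are nondecreasing in $n$, equal $1$ for large $n$ when $\sigma$ is fixed, and vanish for all but finitely many $\sigma$ when $n$ is fixed. The role of the tail is played by the \emph{cone} $C_\rho=\{\sigma:\rho\subseteq\sigma\}$. Put $z_\rho=(t_\sigma)_{\sigma\in C_\rho}$ and
$$U^n_\rho=\sum_{\sigma\in C_\rho}P^n_\sigma-\sum_{\sigma\in C_\rho,\ \sigma\ne\rho}Q^n_\sigma,\qquad S^n=U^n_\emptyset .$$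
We leave out $Q^n_\rho$ because it is the only family that involves coordinates both inside and outside the cone; thus $U^n_\rho$ is an integer-valued function of $z_\rho$. The $n$-th partial sum is $\sum_\sigma P^n_\sigma w_\sigma-\sum_{\sigma\ne\emptyset}Q^n_\sigma w_\sigma$. Its $e_*$-component is $S^n$, so $S^n\to h_*$ in $L_2$. For $\rho\ne\emptyset$,
\begin{equation}\label{eq:split}
S^n=R^n_\rho+U^n_\rho-Q^n_\rho,\qquad R^n_\rho=\sum_{\sigma\notin C_\rho}P^n_\sigma-\sum_{\sigma\notin C_\rho,\ \sigma\ne\emptyset}Q^n_\sigma,
\end{equation}
and $R^n_\rho$ depends only on the coordinates outside $C_\rho$, because the parent of a node outside $C_\rho$ is outside $C_\rho$. Splitting $C_\nu$ into $\nu$ and the cones of its children gives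
\begin{equation}\label{eq:rec}
U^n_\nu=P^n_\nu+\sum_i\bigl(U^n_{\nu i}-Q^n_{\nu i}\bigr).
\end{equation}
The coefficient of $e_j$ in $w_\sigma$ is $2^{-j}\xi(\rho)$ if $\sigma\in C_\rho$ with $|\rho|=j+1$, and $0$ if $|\sigma|\le j$. So the $e_j$-component of the $n$-th partial sum is $-2^{-j}\sum_{|\nu|=j}Z^n_\nu$, where
\begin{equation}\label{eq:Z}
Z^n_\nu=\sum_{i:\ \xi(\nu i)=1}\bigl(Q^n_{\nu i}-U^n_{\nu i}\bigr),\qquad\text{and hence}\quad\sum_{|\nu|=j}Z^n_\nu\to-2^jh_j\ \text{ in }L_2 .
\end{equation}
Each $Z^n_\nu$ is an integer-valued function of $z_\nu$. Finally, $f_n=|S^n-S^{n-1}|$ is the indicator that occurs in the $n$-th term. Thus $\mathbb Ef_n=\|f_n\|^2$, $\|f_n\|\to0$ because $S^n$ converges, and each increment $U^n_\rho-U^{n-1}_\rho$ or $Z^n_\nu-Z^{n-1}_\nu$ is $0$ or $\pm f_n$.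

\subsection*{The new difficulty}
On the chain, \eqref{eq:rec} has one summand and both $P^n_\nu$ and $Q^n_{\nu i}$ are eventually $1$. On the tree the sum is infinite, and its limit need not be the sum of the limits. A rearrangement might cancel $\mathcal P_\nu$ against the child $\nu0$, then gradually hand the task over to $\nu1$, then to $\nu2$, and so on; no branch would be selected and the coding would be lost. What prevents this is independence. In the middle of a handover some summand has mean near $-\frac12$; an integer-valued function with mean $-\frac12$ has variance at least $\frac14$; and variances of independent summands add, so the total could not be close to a constant.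

\begin{lemma}\label{lem:indep}
Let $I$ be countable. For each $n\ge N$ let $(W^n_i)_{i\in I}$ be independent, integer-valued and square integrable, and zero for all but finitely many $i$. Put $v_n=\operatorname{Var}\sum_iW^n_i$.
\begin{enumerate}
\item[(a)] If $v_n\le\frac1{32}$ and $\|W^{n+1}_i-W^n_i\|\le\frac14$ for all $n\ge N$ and all $i$, then there are integers $w_i$, with $w_i=0$ whenever $W^N_i=0$, such that
$$\sum_i\mathbb E|W^n_i-w_i|\le\sum_i\mathbb E|W^n_i-w_i|^2\le2v_n\qquad(n\ge N).$$
\item[(b)] If $\sum_iW^n_i\to w\in\mathbb R$ in $L_2$ and $\sup_i\|W^{n+1}_i-W^n_i\|\to0$, then there are integers $w_i$, all but finitely many zero, with $\sum_iw_i=w$ and $\sum_i\mathbb E|W^n_i-w_i|\le\sum_i\mathbb E|W^n_i-w_i|^2\to0$.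
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $W$ is integer-valued and $W'$ is an independent copy, then $\mathbb E|W-W'|^2=2\operatorname{Var}W$, so some value $w$ of $W'$ satisfies $\mathbb E|W-w|^2\le2\operatorname{Var}W$; for $W=0$ this forces $w=0$. Choose such integers $w^n_i$ for $W^n_i$. By independence $\sum_i\operatorname{Var}W^n_i=v_n$, so $\sum_i\mathbb E|W^n_i-w^n_i|^2\le2v_n\le\frac1{16}$. In particular $\|W^n_i-w^n_i\|\le\frac14$, and $|w^{n+1}_i-w^n_i|\le\frac14+\frac14+\frac14<1$. Hence $w^n_i=w^N_i=:w_i$ for all $n\ge N$. The first inequality is \eqref{eq:int}.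

(b) We have $v_n\le\|\sum_iW^n_i-w\|^2\to0$, so (a) applies after increasing $N$. Only finitely many $W^N_i$, hence only finitely many $w_i$, are nonzero. Finally $\sum_iW^n_i$ tends in $L_1$ both to $w$ and, since $\mathbb E|\sum_iW^n_i-\sum_iw_i|\le2v_n$, to $\sum_iw_i$.
\end{proof}

Each hypothesis of (b) is needed, already for two summands with $W^n_2=-W^n_1$ and $w=0$. No constant is the limit of $W^n_1$ if $W^n_1=n$ (large steps), if $W^n_1=\log n$ (not integer-valued), or if $W^n_1$ is a fixed function uniform on $\{0,1\}$ (not independent).

\subsection*{Conditioning on the parent}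
The summands in \eqref{eq:rec} are not independent, because every $Q^n_{\nu i}$ involves $t_\nu$. They become independent once the value of $t_\nu$ is frozen. For $\rho\ne\emptyset$ and $l<M_{\rho^-}$ let $Q^n_{\rho,l}=\sum a_{\rho,m}$ over the $m$ for which $q_{\rho,l,m}$ is used at time $n$, so that $Q^n_\rho=\sum_la_{\rho^-,l}Q^n_{\rho,l}$, and put
$$W^n_{\rho,l}=U^n_\rho-Q^n_{\rho,l},\qquad Y^n_{\nu,l}=1+\sum_iW^n_{\nu i,l}.$$
For fixed $\nu,l,n$ the functions $W^n_{\nu i,l}$ are integer-valued functions of the disjoint blocks $z_{\nu i}$; so they are independent in $i$ and independent of $t_\nu$, and only finitely many are nonzero. Three properties will be used.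
\begin{itemize}
\item[(W1)] If $Q^n_{\nu i}=1$, then $W^n_{\nu i,l}=U^n_{\nu i}-1$ for every $l$.
\item[(W2)] If $P^n_\nu=1$, then $U^n_\nu=\sum_la_{\nu,l}Y^n_{\nu,l}$ by \eqref{eq:rec}. Since $t_\nu$ is independent of $Y^n_{\nu,l}$, this gives $\|Y^n_{\nu,l}-u\|^2\le M_\nu\|U^n_\nu-u\|^2$ for constants $u$, and $\|Y^n_{\nu,l}-Y^{n'}_{\nu,l}\|^2\le M_\nu\|U^n_\nu-U^{n'}_\nu\|^2$ if also $P^{n'}_\nu=1$.
\item[(W3)] $\|W^n_{\nu i,l}-W^{n-1}_{\nu i,l}\|\le M_\nu^{1/2}\|f_n\|$. Indeed, the increment is $0$ or $\pm f_n$ unless the $n$-th term is some $q_{\nu i,l,m}$. In that case it is $-a_{\nu i,m}$, of norm $M_{\nu i}^{-1/2}$, while $\|f_n\|=(M_\nu M_{\nu i})^{-1/2}$.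
\end{itemize}
The factor $M_\nu$ is the price of conditioning; it is harmless because $\nu$ is fixed while $n\to\infty$.

\section{Charges and branches}\label{sec:charges}

In this section we assume that $h_*$ is a constant $c$; it is an integer because $S^n$ is integer-valued. This case suffices for Theorem~\ref{thm:main}, where $c=0$.

In the rearrangements of Proposition~\ref{prop:attain} one expects $U^n_\nu$ to tend to $1$ when no branch passes through $\nu$, since every family $\mathcal P_\sigma$ in the cone except $\mathcal P_\nu$ is canceled by $\mathcal Q_\sigma$, and each branch through $\nu$ should lower the limit by $1$. So $1-\lim U^n_\nu$ is the quantity that should count branches. We show that it exists, that it is additive, and that it is $0$ or $1$ far from the root.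

\begin{lemma}\label{lem:charge}
For every node $\nu$ there is an integer $\kappa_\nu$, the \emph{charge} of $\nu$, with $U^n_\nu\to1-\kappa_\nu$ in $L_2$, and $\kappa_\emptyset=1-c$. For each $\nu$ only finitely many $\kappa_{\nu i}$ are nonzero, $\sum_i\kappa_{\nu i}=\kappa_\nu$, and
\begin{equation}\label{eq:L1}
\sum_i\mathbb E|W^n_{\nu i,l}+\kappa_{\nu i}|\to0\qquad(l<M_\nu).
\end{equation}
\end{lemma}

\begin{proof}
Induction on $|\nu|$. For the root, $U^n_\emptyset=S^n\to c$. Suppose $U^n_\nu\to1-\kappa_\nu$ and fix $l<M_\nu$. By (W2), $Y^n_{\nu,l}\to1-\kappa_\nu$, that is, $\sum_iW^n_{\nu i,l}\to-\kappa_\nu$ in $L_2$. By (W3) the steps tend to $0$ uniformly in $i$. Lemma~\ref{lem:indep}(b) gives integers $w_{i,l}$, all but finitely many zero, with $\sum_iw_{i,l}=-\kappa_\nu$ and $\sum_i\mathbb E|W^n_{\nu i,l}-w_{i,l}|\le\sum_i\mathbb E|W^n_{\nu i,l}-w_{i,l}|^2\to0$. By (W1), $U^n_{\nu i}\to1+w_{i,l}$ in $L_2$. So $w_{i,l}$ does not depend on $l$, and $\kappa_{\nu i}=-w_{i,l}$ has all the stated properties.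
\end{proof}

Additivity alone does not suffice. It would allow total charge $1$ carried by two branches with sign $+$ and one with sign $-$, and it would allow a branch counted twice. Lemma~\ref{lem:cross} excludes both.

\begin{lemma}\label{lem:branches}
We have $k:=1-c\ge0$, and there are distinct branches $\beta_1,\dots,\beta_k$ with $\kappa_\rho=\#\{i:\rho\subseteq\beta_i\}$ for every node $\rho$.
\end{lemma}

\begin{proof}
Fix $n_0$ with $\|S^n-c\|\le0.1$ for $n\ge n_0$. Let $F$ consist of $\emptyset$ and of the nodes $\rho$ such that some term of $\mathcal P_\sigma$ or $\mathcal Q_\sigma$ with $\sigma\in C_\rho$ is used at time $n_0$. The set $F$ is finite, since a node lies in only finitely many cones.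

\emph{Charges outside $F$ are $0$ or $1$.} Let $\rho\notin F$. Write $\Omega$ as the product of the coordinates outside $C_\rho$ and those inside. By \eqref{eq:split}, the functions $R^n_\rho-c$, $U^n_\rho$, $Q^n_\rho$ satisfy $\mathbb E|(R^n_\rho-c)+U^n_\rho-Q^n_\rho|^2\le0.01$ for $n\ge n_0$. Moreover $U^{n_0}_\rho=0$, $\mathbb EQ^n_\rho$ is nondecreasing, and for $n>n_0$ we have $\|f_n\|\le0.2$, so that $|\mathbb EU^n_\rho-\mathbb EU^{n-1}_\rho|\le\mathbb Ef_n\le0.04$. Lemma~\ref{lem:cross} gives $1-\kappa_\rho=\lim_n\mathbb EU^n_\rho\in[-\frac34,\frac54]$, hence $\kappa_\rho\in\{0,1\}$.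

\emph{All charges are nonnegative.} Go through $F$ in order of decreasing length. The children of $\rho\in F$ are either outside $F$ or longer elements of $F$, so $\kappa_\rho=\sum_i\kappa_{\rho i}\ge0$. In particular $k=\kappa_\emptyset\ge0$, and a node of charge $0$ has only children of charge $0$. By induction on $s$, finitely many nodes of length $s$ have nonzero charge, and these charges add up to $k$.

\emph{Branches.} Let $L$ exceed all lengths in $F$. Nodes of length at least $L$ have charge $0$ or $1$, so exactly $k$ nodes of length $L$ have charge $1$. If $|\nu|\ge L$ and $\kappa_\nu=1$, exactly one child of $\nu$ has charge $1$; if $\kappa_\nu=0$, none has. Following the charged children from the $k$ charged nodes of length $L$ gives distinct branches $\beta_1,\dots,\beta_k$ with $\kappa_\rho=\#\{i:\rho\subseteq\beta_i\}$ for $|\rho|\ge L$. Both sides are additive over children, so equality extends to $|\rho|<L$ by descending induction on the length.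
\end{proof}

\begin{proposition}\label{prop:const}
If $h_*$ is constant, then $h=(1-k)e_*-\sum_{i\le k}b(\beta_i)$ for some $k\ge0$ and distinct branches $\beta_1,\dots,\beta_k$.
\end{proposition}

\begin{proof}
Take $k$ and $\beta_i$ from Lemma~\ref{lem:branches}; then $h_*=1-k$. Fix $j$ and put $g=-2^jh_j$. We must show that $g=\sum_{i\le k}\xi(\beta_i|(j+1))$.

\emph{Each $Z^n_\nu$ has a constant limit.} Let $\zeta_\nu=\sum_{i:\,\xi(\nu i)=1}\kappa_{\nu i}$. On $\{t_\nu=l\}$ we have $Z^n_\nu=-\sum_{i:\,\xi(\nu i)=1}W^n_{\nu i,l}$, so by independence of $t_\nu$ and by \eqref{eq:L1},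
\begin{equation}\label{eq:zeta}
\mathbb E|Z^n_\nu-\zeta_\nu|\le\frac1{M_\nu}\sum_{l<M_\nu}\sum_i\mathbb E|W^n_{\nu i,l}+\kappa_{\nu i}|\to0 .
\end{equation}
It remains to pass to the infinite sum over $|\nu|=j$ in \eqref{eq:Z}. The cones $C_\nu$, $|\nu|=j$, are disjoint, so the $Z^n_\nu$ are independent in $\nu$. Lemma~\ref{lem:indep}(b) is the right tool, but it requires a constant limit.

\emph{The function $g$ is constant.} Let $K_\nu\subseteq L_2(\Omega)$ be the closed subspace of mean-zero functions of $z_\nu$. For $|\nu|=j$ these subspaces are mutually orthogonal by independence; let $K$ be their Hilbert sum. By \eqref{eq:Z}, $\sum_\nu(Z^n_\nu-\mathbb EZ^n_\nu)\in K$ converges in $L_2$ to $g-\mathbb Eg$, so $g-\mathbb Eg\in K$, and its projection on $K_\nu$ is the $L_2$-limit of $Z^n_\nu-\mathbb EZ^n_\nu$. By \eqref{eq:zeta}, $\mathbb E|Z^n_\nu-\mathbb EZ^n_\nu|\le2\mathbb E|Z^n_\nu-\zeta_\nu|\to0$, so this limit is $0$. All projections vanish, and $g=\mathbb Eg$.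

\emph{The value of $g$.} Since $\|Z^n_\nu-Z^{n-1}_\nu\|\le\|f_n\|\to0$ uniformly in $\nu$, Lemma~\ref{lem:indep}(b) gives integers, all but finitely many zero, that add up to $g$ and are the $L_1$-limits of the $Z^n_\nu$. By \eqref{eq:zeta} they are the $\zeta_\nu$. Therefore
$$g=\sum_{|\nu|=j}\zeta_\nu=\sum_{|\rho|=j+1,\ \xi(\rho)=1}\#\{i:\rho\subseteq\beta_i\}=\sum_{i\le k}\xi(\beta_i|(j+1)).$$
This holds for every $j$, which proves the proposition.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\alpha\in A$, then $s_\alpha=-b(\beta)$ for some $\beta$ by \eqref{eq:bs}, and this vector is in the sum range by Proposition~\ref{prop:attain} with $k=1$. Conversely, let $s_\alpha$ be the sum of a rearrangement. Its $e_*$-component is the constant $0$, so Proposition~\ref{prop:const} applies with $k=1$ and gives $s_\alpha=-b(\beta)$ for some $\beta$. By \eqref{eq:bs} and injectivity, $\alpha\in A$.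
\end{proof}

\section{Every sum is constant}\label{sec:const}

To finish the proof of Theorem~\ref{thm:full} we drop the assumption on $h_*$ and show that it holds automatically. A nonconstant sum would arise if a rearrangement used different pairings on different atoms $\{t_\nu=l\}$. On the chain this was excluded by the identity $S^n=U^n_s$ for large $n$. On the tree the corresponding fact is (W1): once $\mathcal Q_{\nu i}$ is used up, the $i$-th summand of $Y^n_{\nu,l}$ no longer depends on $l$. At any time this covers only finitely many children, so we need a bound for all the others together. There is no constant limit to round to, but Lemma~\ref{lem:indep}(a) can be applied to the increments after a late time $N$, which start at $0$.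

\begin{lemma}\label{lem:free}
For every node $\nu$ the sequence $(U^n_\nu)_n$ converges in $L_2$, and its limit $U^\infty_\nu$ belongs to $H_\nu$.
\end{lemma}

\begin{proof}
Convergence holds for $\nu=\emptyset$. Assume that $(U^n_\nu)_n$ converges. We show that $U^\infty_\nu\in H_\nu$ and that $(U^n_{\nu i})_n$ converges for every $i$; the lemma then follows by induction on $|\nu|$.

By (W2), $(Y^n_{\nu,l})_n$ is Cauchy for each $l<M_\nu$. Its limit $Y_l$ lies in $H_\nu$, and $U^\infty_\nu=\sum_la_{\nu,l}Y_l$. Let $0<\eta\le\frac1{32}$. Choose $N$ such that for all $l$ and all $n\ge N$,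
$$\|Y^n_{\nu,l}-Y^N_{\nu,l}\|^2\le\eta,\qquad M_\nu^{1/2}\|f_{n+1}\|\le\tfrac14 .$$
Fix $l$ and put $D^n_{i,l}=W^n_{\nu i,l}-W^N_{\nu i,l}$ for $n\ge N$. These functions are integer-valued and independent in $i$, and finitely many are nonzero. Their sum is $Y^n_{\nu,l}-Y^N_{\nu,l}$, of variance at most $\eta$, and their steps are at most $\frac14$ by (W3). Since $D^N_{i,l}=0$, all integers in Lemma~\ref{lem:indep}(a) vanish:
\begin{equation}\label{eq:D}
\sum_i\mathbb E|D^n_{i,l}|\le\sum_i\mathbb E|D^n_{i,l}|^2\le2\eta\qquad(n\ge N,\ l<M_\nu).
\end{equation}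

\emph{Convergence at the children.} By \eqref{eq:D}, $\|W^n_{\nu i,l}-W^N_{\nu i,l}\|^2\le2\eta$ for $n\ge N$. As $\eta$ is arbitrary, $(W^n_{\nu i,l})_n$ is Cauchy, and by (W1) it equals $U^n_{\nu i}-1$ for large $n$.

\emph{No dependence on $t_\nu$.} Let $I$ be the finite set of $i$ such that some term of $\mathcal P_\sigma$ or $\mathcal Q_\sigma$ with $\sigma\in C_{\nu i}$ is used at time $N$. For $i\notin I$ we have $W^N_{\nu i,l}=0$, so $W^n_{\nu i,l}=D^n_{i,l}$. For $n$ so large that $Q^n_{\nu i}=1$ for all $i\in I$, the summands with $i\in I$ cancel in $Y^n_{\nu,l}-Y^n_{\nu,l'}$ by (W1). Hence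
$$\mathbb E|Y^n_{\nu,l}-Y^n_{\nu,l'}|\le\sum_{i\notin I}\bigl(\mathbb E|D^n_{i,l}|+\mathbb E|D^n_{i,l'}|\bigr)\le4\eta .$$
Letting $n\to\infty$ gives $\mathbb E|Y_l-Y_{l'}|\le4\eta$ for every $\eta$, so $Y_l=Y_{l'}$ for all $l,l'$. Thus $U^\infty_\nu=Y_0\in H_\nu$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:full}]
The inclusion $\supseteq$ is Proposition~\ref{prop:attain}. For $\subseteq$, let $h$ be the sum of a rearrangement. We have $h_*=U^\infty_\emptyset\in H_\emptyset$ by Lemma~\ref{lem:free}. For $\sigma\ne\emptyset$ and large $n$, \eqref{eq:split} reads $S^n=R^n_\sigma+U^n_\sigma-1$. Since $S^n$ and $U^n_\sigma$ converge, so does $R^n_\sigma\in H_\sigma$, and its limit lies in the closed subspace $H_\sigma$. Together with $U^\infty_\sigma\in H_\sigma$ this gives $h_*\in H_\sigma$. By Lemma~\ref{lem:tail}, $h_*$ is constant, and Proposition~\ref{prop:const} gives the form of $h$.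

An element $(1-k)e_*-\sum_ib(\beta_i)$ has inner product $1-k$ with $e_*$, so the hyperplane $\{h:\langle h,e_*\rangle=0\}$ cuts out the case $k=1$, which is $\{s_\alpha:\alpha\in A\}$ by \eqref{eq:bs}. A continuous injection of the compact space $2^\omega$ into $X$ is a homeomorphism onto its image, so this set is homeomorphic to $A$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{http://ruc.udc.es:80/\allowbreak dspace/\allowbreak bitstream/\allowbreak handle/\allowbreak 2183/\allowbreak 35325/\allowbreak DominguezX\_2023\_\allowbreak Permutations\_\allowbreak Axioms-12-8-760.pdf\allowbreak ?sequence=3\allowbreak \&isAllowed=y}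

\end{thebibliography}
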